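\title{Cohomology of the wave sheaf on tropical linear spaces}

\begin{abstract}
The wave sheaf $\mathcal W^p$ of a polyhedral complex assigns to each cell the $p$-th exterior power of its tangent space. We study the conjecture that, for a tropical linear space $L\subset\mathbb R^n/\mathbb R(1,\dots,1)$ of dimension $d$, the groups $H^q(L,\mathcal W^p)$ vanish for $p\ne q$ and the groups $H^q_c(L,\mathcal W^p)$ vanish for $q\neq d$. The conjecture is false: we construct a realizable tropical plane with $n=9$ and $H^2(L,\mathcal W^1)\neq0$. We determine all pairs $(d,n)$ for which the first vanishing statement holds, and we prove the second one for $d\le 2$ and in some further cases.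
\end{abstract}

\section{The question and the results}\label{sec:intro}

\subsection*{The wave sheaf}
Let $X$ be a finite polyhedral complex in a finite-dimensional real vector space; its cells are closed convex polyhedra, possibly unbounded. For a cell $\sigma$ let $T(\sigma)$ be the linear space parallel to the affine hull of $\sigma$. The \emph{wave sheaf} $\mathcal W^p$, for $0\le p\le\dim X$, is the cellular sheaf with
\[
\mathcal W^p(\sigma)=\textstyle\bigwedge^pT(\sigma),
\]
whose map $\mathcal W^p(\tau)\to\mathcal W^p(\sigma)$, for a face $\tau\le\sigma$, is the inclusion induced by $T(\tau)\subseteq T(\sigma)$. Orient every cell, that is, choose a generator $\operatorname{or}(\sigma)$ of the top exterior power of $T(\sigma)$ up to a positive factor. For a facet $\tau$ of $\sigma$ the incidence number $[\tau:\sigma]=\pm1$ is defined by $\operatorname{or}(\sigma)=[\tau:\sigma]\,\eta\wedge\operatorname{or}(\tau)$, where $\eta\in T(\sigma)$ points out of $\sigma$ across $\tau$. Put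
\[
C^q(X,\mathcal W^p)=\bigoplus_{\substack{\dim\sigma=q\\ \sigma\ \text{bounded}}}\mathcal W^p(\sigma),
\qquad
C^q_c(X,\mathcal W^p)=\bigoplus_{\dim\sigma=q}\mathcal W^p(\sigma),
\]
both with the differential $(\delta w)_\sigma=\sum_\tau[\tau:\sigma]\,w_\tau$, the sum running over the facets $\tau$ of $\sigma$. The cohomology groups are $H^q(X,\mathcal W^p)$ and $H^q_c(X,\mathcal W^p)$. Up to isomorphism they do not depend on the orientations, and they do not change when $X$ is replaced by its image under an injective linear map.

\subsection*{Tropical linear spaces}
Let $E=\{1,\dots,n\}$, $\mathbf 1=(1,\dots,1)$ and $V=\mathbb R^n/\mathbb R\mathbf 1$. For $x\in\mathbb R^n$ and $B\subseteq E$ write $x_B=\sum_{i\in B}x_i$, and let $e_B$ be the indicator vector of $B$. A \emph{valuated matroid} of rank $r$ is a function $\nu\colon\binom Er\to\mathbb R\cup\{\infty\}$, not identically $\infty$, such that for all $B_1,B_2$ and $i\in B_1\setminus B_2$ there is $j\in B_2\setminus B_1$ with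
\begin{equation}\label{eq:exchange}
\nu(B_1)+\nu(B_2)\ \ge\ \nu(B_1-i+j)+\nu(B_2-j+i).
\end{equation}
The sets $B$ with $\nu(B)<\infty$ are the bases of a matroid $M$, the \emph{underlying matroid}. For $x\in\mathbb R^n$ the sets $B$ that minimize $\nu(B)-x_B$ are the bases of a matroid $M_x$: if $B_1,B_2$ are minimizers, then \eqref{eq:exchange} makes both exchanged sets minimizers. All bases have $r$ elements, so $M_x$ depends only on the class of $x$ in $V$. If $M$ has no loops, the \emph{tropical linear space} of $\nu$, in the sense of Speyer, is
\[
L=L(\nu)=\{x\in V:\ M_x\ \text{has no loop}\}.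
\]
It is a pure polyhedral complex of dimension $d=r-1$, whose cells are the closures of the sets on which $M_x$ is constant. Dimensions, boundedness and tangent spaces are always taken in $V$. The opposite sign convention replaces $L$ by $-L$, which does not affect cohomology. If $A$ is an $r\times n$ matrix of rank $r$ over a field with a valuation $\operatorname{val}$, then the function that sends $B$ to the valuation of the maximal minor of $A$ with columns $B$ is a valuated matroid (Dress--Wenzel). Such valuated matroids and their tropical linear spaces are called \emph{realizable}.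

The following conjecture is posed in \cite{UiO}.

\medskip
\noindent\textbf{Conjecture.} \emph{Let $L\subset\mathbb R^n/\mathbb R\mathbf 1$ be a tropical linear space of dimension $d$. Then}
\[
H^q(L,\mathcal W^p)=0\ \text{ if } p\ne q,\qquad\text{and}\qquad H^q_c(L,\mathcal W^p)=0\ \text{ if } q\neq d\ \text{ (for all $p$).}
\]

\subsection*{What the groups measure}
The sheaf $\mathcal W^0$ is the constant sheaf $\mathbb R$, so the case $p=0$ concerns only the topology of $L$ and of its bounded part. Since $\mathcal W^p(\sigma)=0$ for $\dim\sigma<p$, every complex $X$ satisfies
\begin{equation}\label{eq:below}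
H^q(X,\mathcal W^p)=H^q_c(X,\mathcal W^p)=0\qquad\text{for }q<p .
\end{equation}
The first group that sees the geometry is $H^1(X,\mathcal W^1)=\ker\delta$. Its elements are the choices of a vector along each bounded edge such that the vectors add up to zero around each bounded $2$-cell, that is, the ways to change the lengths of the edges while keeping their directions. The edge vectors themselves are such a choice, so this group is nonzero as soon as $X$ has a bounded edge. If $\dim X=2$, then $H^2(X,\mathcal W^1)=\operatorname{coker}\delta$ vanishes exactly when these closing conditions, two for each polygon, are linearly independent.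

The simplest cases agree with the conjecture. If $\nu$ takes only the values $0$ and $\infty$, then $M_{tx}=M_x$ for $t>0$, all cells are cones, and the only possible bounded cell is the origin, so the first half holds. If $n=d+1$, then $L=V$ is a single cell of dimension $d$, so the second half holds. For $d=1$ only the topological statements $H^1(L,\mathcal W^0)=0$ and $H^0_c(L,\mathcal W^0)=0$ are not covered by \eqref{eq:below}, and they are true (Lemma~\ref{lem:W0} and Proposition~\ref{prop:p0}). For $d=2$, suppose that the bounded polygons can be removed one at a time, each having two nonparallel edges that lie in no remaining polygon. Then a linear relation among the closing conditions cannot involve the first polygon, hence not the second, and so on, and $H^2(L,\mathcal W^1)=0$. One might expect this to be typical. It fails when there are enough polygons to surround a vertex.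

\subsection*{Results}

\begin{theorem}\label{thm:plane}
There is a realizable tropical linear space $L\subset\mathbb R^9/\mathbb R\mathbf 1$ of dimension $d=2$, with underlying matroid $U_{3,9}$, such that $H^2(L,\mathcal W^1)\ne0$. Hence the conjecture is false.
\end{theorem}

\begin{theorem}\label{thm:range}
Let $1\le d+1\le n$. The statement ``$H^q(L,\mathcal W^p)=0$ for all $p\neq q$ and all $d$-dimensional tropical linear spaces $L\subset\mathbb R^n/\mathbb R\mathbf 1$'' holds if and only if $d\le1$, or $d\ge n-3$, or $n\le7$, or $n=8$ and $d\ne3$. So it fails exactly when $2\le d\le n-4$ and either $n\ge9$ or $(d,n)=(3,8)$.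
\end{theorem}

\begin{theorem}\label{thm:compact}
Let $L$ be a tropical linear space of dimension $d$. Then $H^q_c(L,\mathcal W^p)=0$ for $q\ne d$ if $p=0$ or $p=d$; $H^q_c(L,\mathcal W^p)=0$ if $q<p$; and $H^1_c(L,\mathcal W^1)=0$ if $d\ge2$. In particular the second half of the conjecture holds for $d\le2$, and so it holds for the space $L$ of Theorem~\ref{thm:plane}.
\end{theorem}

For $d\ge3$ we leave the second half of the conjecture open in the cases $1\le p\le q\le d-1$, $(p,q)\ne(1,1)$.

Section~\ref{sec:obstruction} describes the obstruction on arbitrary complexes, and Section~\ref{sec:cells} collects what is needed about the cells of $L$. Section~\ref{sec:examples} builds two counterexamples and proves Theorem~\ref{thm:plane}. Sections~\ref{sec:failure} and~\ref{sec:vanishing} prove the two directions of Theorem~\ref{thm:range}, and Section~\ref{sec:compact} proves Theorem~\ref{thm:compact}.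

\section{Piecewise affine functions as obstructions}\label{sec:obstruction}

To show that $H^2(X,\mathcal W^1)$ is nonzero we exhibit a linear functional on $C^2(X,\mathcal W^1)$. Such a functional is a family $f=(f_\sigma)$ of linear forms $f_\sigma\in T(\sigma)^*$, one for each bounded $2$-cell. Call $f$ \emph{balanced} if
\begin{equation}\label{eq:balanced}
\sum_{\sigma>\varepsilon}[\varepsilon:\sigma]\,f_\sigma|_{T(\varepsilon)}=0\qquad\text{for every bounded edge }\varepsilon,
\end{equation}
and \emph{trivial} if there are forms $g_\rho\in T(\rho)^*$, one for each bounded $3$-cell $\rho$, with $f_\sigma=\sum_{\rho>\sigma}[\sigma:\rho]\,g_\rho|_{T(\sigma)}$ for all $\sigma$. Both sums run over bounded cells. If there are no bounded $3$-cells, trivial means zero.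

\begin{lemma}\label{lem:dual}
$H^2(X,\mathcal W^1)\neq0$ if and only if some balanced family is not trivial.
\end{lemma}

\begin{proof}
Balanced means that $f$ vanishes on $\delta C^1$. Trivial means that $f=g\circ\delta$ for a functional $g$ on $C^3$, which holds if and only if $f$ vanishes on $\ker(\delta\colon C^2\to C^3)$. A functional that vanishes on $\delta C^1$ but not on this kernel exists if and only if the two subspaces differ.
\end{proof}

Where two coherently oriented polygons meet along an edge, \eqref{eq:balanced} says that their forms agree along the edge. This is what happens for the differentials of a continuous piecewise affine function.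

\begin{example}\label{ex:triangle}
Let $X\subset\mathbb R^2$ be the triangle with vertices $a=(1,0)$, $b=(0,1)$, $c=(-1,-1)$, cut into three triangles at the origin $o$, all oriented counterclockwise. Let $\varphi$ be affine on each small triangle, with $\varphi(o)=1$ and $\varphi(a)=\varphi(b)=\varphi(c)=0$. Its differentials, in coordinates $(s,t)$, are
\[
f_{oab}=-s-t,\qquad f_{obc}=2s-t,\qquad f_{oca}=-s+2t .
\]
On each of the inner edge vectors $a$, $b$, $c$ the two adjacent forms both take the value $-1$, and the incidence numbers are opposite. On the outer edge vectors $(1,-1)$, $(1,2)$, $(2,1)$ of $oab$, $obc$, $oca$ the forms vanish. So $f$ is balanced and $H^2(X,\mathcal W^1)\ne0$, although $X$ is a disk. A count confirms this: $\dim C^1=6=\dim C^2$, and $\delta$ has the edge vectors in its kernel, so it is not onto.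
\end{example}

The next two lemmas turn this example, and a three-dimensional variant, into criteria that only need a small piece of $X$.

\begin{lemma}\label{lem:star}
Let $\dim X=2$. Let $\Delta_1,\dots,\Delta_m\subset\mathbb R^2$ be triangles with a common vertex $v$, any two meeting in a common face, whose union $D$ is a neighborhood of $v$. Let $\xi\colon D\to X$ be injective and affine on each $\Delta_s$, and suppose that each $\xi(\Delta_s)$ is a cell of $X$. Then $H^2(X,\mathcal W^1)\ne0$.
\end{lemma}

\begin{proof}
Let $\varphi\colon D\to\mathbb R$ be affine on each $\Delta_s$, equal to $1$ at $v$ and to $0$ at the other vertices. Orient the cells $\sigma=\xi(\Delta_s)$ by the orientation of the plane, let $f_\sigma\neq0$ be the differential of $\varphi\circ\xi^{-1}|_\sigma$, and put $f_\sigma=0$ on all other bounded $2$-cells. Let $\varepsilon$ be a bounded edge of $X$. If $\varepsilon$ is not an edge of any $\xi(\Delta_s)$, all terms of \eqref{eq:balanced} are zero. If $\varepsilon$ is the image of an edge opposite to $v$, they are zero because $\varphi$ vanishes along that edge. If $\varepsilon$ is the image of an edge through $v$, that edge lies in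 exactly two triangles, on opposite sides. Both forms restrict to the differential of $\varphi\circ\xi^{-1}|_\varepsilon$, and the incidence numbers are opposite. So $f$ is balanced and nonzero, and $X$ has no $3$-cells.
\end{proof}

In higher dimension one can use a closed surface instead of a disk, but one must then rule out triviality. For the boundary of an octahedron inside the solid octahedron a count suffices: $\dim C^2=16>12+3=\dim C^1+\dim C^3$. Inside a larger complex, other $3$-cells could contribute to $g$, and the last hypothesis of the next lemma excludes this.

\begin{lemma}\label{lem:simplicial}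
Let $\rho$ be a bounded $3$-cell of $X$ with more than four vertices, all of whose facets are triangles. Suppose that no facet of $\rho$ lies in another bounded $3$-cell. Then $H^2(X,\mathcal W^1)\neq0$.
\end{lemma}

\begin{proof}
Affine functions on $\rho$ form a $4$-dimensional space, so there are values at the vertices that no affine function takes. Since the facets are triangles, these values extend to a continuous function $\varphi$ on $\partial\rho$ that is affine on each facet. Orient the facets $\tau$ so that $[\tau:\rho]=1$, let $f_\tau$ be the differential of $\varphi|_\tau$, and put $f=0$ on the other bounded $2$-cells. An edge of $\rho$ lies in exactly two facets, with opposite incidence numbers, and any other edge lies in no facet of $\rho$; so $f$ is balanced. If $f$ were trivial, the last hypothesis would give $f_\tau=g_\rho|_{T(\tau)}$ for every facet $\tau$. Let $\psi$ be an affine function on $\rho$ with differential $g_\rho$. Then $\varphi-\psi$ is continuous and constant on each facet, hence constant on the connected set $\partial\rho$, so $\varphi$ is the restriction of an affine function. This contradicts the choice of the values.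
\end{proof}

The difficulty is to find such configurations among the bounded cells of a tropical linear space, which are strongly constrained by the matroids attached to them.

\section{The cells of a tropical linear space}\label{sec:cells}

\subsection*{Matroids}
We recall the terms we use. Let $N$ be a matroid of rank $r$ on $E$, given by its bases. Subsets of bases are \emph{independent}, and minimal dependent sets are \emph{circuits}. A \emph{loop} lies in no basis, a \emph{coloop} in every basis. For $F\subseteq E$, the bases $B$ that maximize $|B\cap F|$ are the bases of $N|F\oplus N/F$, where the restriction $N|F$ has bases $B\cap F$ and the contraction $N/F$ has bases $B\setminus F$; we write $N\setminus e=N|(E-e)$. The set $F$ is a \emph{flat} if $N/F$ has no loops, and a \emph{hyperplane} if moreover $N/F$ has rank one. The dual $N^*$ has the complements of bases as bases. Its circuits, the \emph{cocircuits} of $N$, are the complements of the hyperplanes of $N$. The \emph{components} of $N$ are the classes of the equivalence relation in which $i\ne j$ are related when a circuit contains both. The matroid $N$ is the direct sum of its restrictions to the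 components, $N$ and $N^*$ have the same components, and the one-element components are the loops and coloops. In $U_{r,n}$ all $r$-subsets are bases, and $U_{1,A}$ is the loopless matroid of rank one on $A$. In a loopless matroid of rank two the ground set splits into \emph{parallel classes}, and the bases are the pairs taken from different classes. It is connected if and only if there are at least three classes: two classes $P,P'$ give $U_{1,P}\oplus U_{1,P'}$, while three elements from three classes form a circuit. Finally,
\begin{equation}\label{eq:span}
\{u\in\mathbb R^n:\ u_B\text{ is the same for all bases }B\text{ of }N\}=\operatorname{span}\{e_A:\ A\text{ a component of }N\}.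
\end{equation}
Indeed $|B\cap A|$ is the rank of $N|A$ for every basis $B$. Conversely, if $i\neq j$ lie in a circuit $C$, extend $C-j$ to a basis $B$; then $B-i+j$ is a basis too, which forces $u_i=u_j$.

\subsection*{The decomposition of $V$}
Let $\nu$ be a valuated matroid with underlying matroid $M$. For a matroid $N$ of the form $M_x$ put
\begin{equation}\label{eq:cell}
\sigma_N=\{x\in V:\ \nu(B)-x_B\le\nu(B')-x_{B'}\ \text{ for all bases $B$ of $N$ and $B'$ of $M$}\},
\end{equation}
the set of $x$ such that every basis of $N$ is a basis of $M_x$. Let $P_N=\operatorname{conv}\{e_B: B\text{ a basis of }N\}$ be the matroid polytope. The polytopes $P_{M_x}$ are the cells of the regular subdivision of $P_M$ given by the heights $\nu(B)$. We use the standard duality for regular subdivisions: the polyhedra $\sigma_N$ form a finite polyhedral complex $\Sigma(\nu)$ covering $V$, the relative interior of $\sigma_N$ is $\{x:M_x=N\}$, and $\sigma_N\mapsto P_N$ is an inclusion-reversing bijection onto the cells of the subdivision. We write $M_\sigma=N$ for $\sigma=\sigma_N$. The space $L(\nu)$ is the subcomplex formed by the cells with $M_\sigma$ loopless. For a matroid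 $N$ and $u\in V$ let $N_u$ be the matroid of those bases of $N$ that maximize $u_B$.

\begin{lemma}\label{lem:local}
\begin{enumerate}
\item[(a)] For $x\in V$ and all sufficiently small $u$ we have $M_{x+u}=(M_x)_u$. In particular $M_{x+te_F}=M_x|F\oplus M_x/F$ for $F\subseteq E$ and small $t>0$.
\item[(b)] $T(\sigma)$ is spanned by the vectors $e_A$ with $A$ a component of $M_\sigma$, and $\dim\sigma$ is the number of components minus one.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For small $u$ a set $B$ that does not minimize $\nu(B)-x_B$ does not minimize $\nu(B)-x_B-u_B$ either, and among the bases of $M_x$ the minimizers are those with $u_B$ maximal. (b) Let $x$ be in the relative interior of $\sigma$. By (a), $x+u$ stays in it, for small $u$, if and only if $u_B$ is constant on the bases of $M_\sigma$. Apply \eqref{eq:span} and divide by $\mathbf 1=\sum_Ae_A$.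
\end{proof}

Part (b) of the next lemma is the basic constraint on bounded cells; every bound on $n$ in this paper comes from it.

\begin{lemma}\label{lem:bounded}
Let $n\ge2$.
\begin{enumerate}
\item[(a)] A vector $u\in V$ lies in the recession cone of $\sigma_N$ if and only if every basis of $N$ maximizes $u_B$ among the bases of $M$.
\item[(b)] If $\sigma\in\Sigma(\nu)$ is bounded, then $M$ is connected and every component of $M_\sigma$ has at least two elements. In particular every bounded cell of $\Sigma(\nu)$ is a cell of $L(\nu)$.
\item[(c)] If $M$ is connected, then $\sigma_N$ is bounded if and only if $P_N\not\subseteq\partial P_M$, and no cell contains a line.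
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Drop the constants in \eqref{eq:cell}. (b) A polyhedron is bounded if and only if its recession cone is zero. If $A\ne E$ is a component of $M$, then $e_A$ lies in the recession cone of every cell, by (a) and \eqref{eq:span}. If $i$ is a coloop of $M_\sigma$, then $e_i$ lies in the recession cone of $\sigma$, and if $i$ is a loop, then $-e_i$ does. These vectors are nonzero in $V$ because $n\ge2$. (c) By \eqref{eq:span}, a nonzero $u\in V$ is not constant on $P_M$, so it is maximized on a proper face, and every proper face arises in this way. By (a), $\sigma_N$ is unbounded if and only if $P_N$ lies in a proper face, which for a convex set means $P_N\subseteq\partial P_M$. If $u$ and $-u$ both lie in a recession cone, the maximum and the minimum of $u_B$ over the bases of $M$ coincide, so $u=0$.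
\end{proof}

We also need the cells of $L$ around a cell of codimension one. Such a cell has $r-1$ components of positive rank, so one has rank two and the others have rank one.

\begin{lemma}\label{lem:codim1}
Let $\tau$ be a cell of $L$ with $M_\tau=N\oplus\bigoplus_sU_{1,A_s}$, where $N$ is connected of rank two on $G$, with parallel classes $P_1,\dots,P_k$, $k\ge3$. The cells of $L$ that properly contain $\tau$ correspond bijectively to the classes. The cell of $P_i$ has matroid $U_{1,P_i}\oplus U_{1,G\setminus P_i}\oplus\bigoplus_sU_{1,A_s}$ and contains $x+te_{P_i}$ for $x$ in the relative interior of $\tau$ and small $t>0$.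
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:local}(a) these cells correspond to the loopless matroids $(M_\tau)_u=N_u\oplus\bigoplus_s(U_{1,A_s})_u$ different from $M_\tau$. If $(U_{1,A_s})_u$ is loopless, it equals $U_{1,A_s}$. So let $N_u\ne N$ be loopless. If the maximum of $u$ on $G$ were attained in two classes, every element below the maximum would be a loop of $N_u$; then $u$ would be constant on $G$ and $N_u=N$. So the maximum is attained in a single class $P_i$, and the bases of $N_u$ consist of a maximizer of $u$ on $P_i$ and a maximizer of $u$ on $G\setminus P_i$. Looplessness forces $N_u=U_{1,P_i}\oplus U_{1,G\setminus P_i}$. This matroid occurs for $u=e_{P_i}$, and different classes give different matroids because $k\ge3$.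
\end{proof}

\section{Two counterexamples}\label{sec:examples}

\subsection*{A chart of $L$}
We want to prescribe some bounded cells of $L$ without computing all of $L$. For valuated matroids given by tropical minors of a matrix there is an explicit piecewise affine map from $\mathbb R^r/\mathbb R\mathbf 1$ into $L$, along which the matroids can be read off from a bipartite graph.

Let $A=(a_{kj})$ be an $r\times n$ matrix such that, for $k\le r$, column $k$ has the entry $0$ in row $k$ and $\infty$ elsewhere, and all entries of the columns $j>r$ are integers. Put $[r]=\{1,\dots,r\}$ and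
\[
\nu(B)=\min_{\beta}\sum_{k=1}^r a_{k\beta(k)},\qquad \xi_j(z)=\min_k\,(a_{kj}+z_k)\quad(z\in\mathbb R^r),
\]
where $\beta$ runs over the bijections $[r]\to B$. Say that column $j$ is \emph{tight in row $k$ at $z$} if $a_{kj}+z_k=\xi_j(z)$. Column $k\le r$ is tight in row $k$ only, and $\xi_k(z)=z_k$.

\begin{lemma}\label{lem:chart}
The function $\nu$ is a realizable valuated matroid with underlying matroid $U_{r,n}$. A set $B$ is a basis of $M_{\xi(z)}$ if and only if there is a bijection $\beta\colon[r]\to B$ with $\beta(k)$ tight in row $k$ at $z$ for all $k$. The map $\xi$ induces an injection $\mathbb R^r/\mathbb R\mathbf 1\to L(\nu)$.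
\end{lemma}

\begin{proof}
Replace $\infty$ by $0$ and each finite entry by $c_{kj}t^{a_{kj}}\in\mathbb C(t)$, where $c_{kk}=1$ for $k\le r$ and the $c_{kj}$, $j>r$, are algebraically independent over $\mathbb Q$. A bijection $\beta$ of finite weight has $\beta(k)=k$ for $k\in B\cap[r]$, so it is determined by its monomial in the $c_{kj}$. Hence nothing cancels in the expansion of the minor with columns $B$, and its $t$-adic valuation is $\nu(B)$. Any bijection that fixes $B\cap[r]$ has finite weight, so $\nu(B)<\infty$ for all $B$.

Since $a_{kj}-\xi_j(z)\ge-z_k$, with equality exactly for tight pairs, we have $\nu(B)-\xi(z)_B\ge-\sum_kz_k$, with equality exactly when $B$ is matched to $[r]$ by tight pairs. The set $[r]$ is so matched, which proves the second claim. If column $j>r$ is tight in row $k$, then $[r]-k+j$ is a basis, so there are no loops. Finally $\xi(z+c\mathbf 1)=\xi(z)+c\mathbf 1$, and $\xi_k(z)=z_k$ gives injectivity.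
\end{proof}

\begin{lemma}\label{lem:region}
Let $Q\subset\mathbb R^r/\mathbb R\mathbf 1$ be a polytope of dimension $r-1$. Suppose that on the interior of $Q$ each column $j$ is tight in a single row $k(j)$, independent of the point, and that each facet of $Q$ has a relative interior point at which some column is tight in two rows. Then $\xi|_Q$ is affine and $\xi(Q)$ is a bounded cell of $L(\nu)$, with matroid $\bigoplus_kU_{1,A_k}$, where $A_k=\{j:k(j)=k\}$.
\end{lemma}

\begin{proof}
By continuity $\xi_j=a_{k(j)j}+z_{k(j)}$ on $Q$, so $\xi|_Q$ is affine, and column $j$ stays tight in row $k(j)$ on all of $Q$. By Lemma~\ref{lem:chart} the matroid at interior points is $N=\bigoplus_kU_{1,A_k}$, and $k\in A_k$. So $\sigma=\sigma_N$ has dimension $r-1$ and contains the $(r-1)$-dimensional polytope $\xi(Q)$. Let $z$ be a relative interior point of a facet $\tau$ at which column $j$ is tight in row $k=k(j)$ and in a row $l\neq k$. Then $[r]-l+j$ is a basis of $M_{\xi(z)}$; it contains $j,k\in A_k$, so it is not a basis of $N$. Thus $\xi(z)$ lies on the relative boundary of $\sigma$. A hyperplane in the affine hull that supports $\sigma$ at $\xi(z)$ also supports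 $\xi(Q)$ at a relative interior point of the facet $\xi(\tau)$, so it is the hyperplane spanned by that facet. Hence $\sigma$ satisfies every facet inequality of $\xi(Q)$, and $\sigma=\xi(Q)$.
\end{proof}

\subsection*{A hexagon in a tropical plane}
Let $r=3$. A column $a$ with finite entries is tight in two or more rows along a tropical line in the plane $\mathbb R^3/\mathbb R\mathbf 1$: three rays in the directions $e_1,e_2,e_3$ from the apex $-a$. By Lemmas~\ref{lem:star} and~\ref{lem:region} it suffices to arrange tropical lines so that they cut out a ring of triangles around a point. Six lines do this, with apices $\pm e_1,\pm e_2,\pm e_3$; see Figure~\ref{fig:hexagon}.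

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.6]
\fill[gray!20] (0:1)--(60:1)--(120:1)--(180:1)--(240:1)--(300:1)--cycle;
\draw (180:1)--(0:1.8);
\draw (300:1)--(120:1.8);
\draw (60:1)--(240:1.8);
\draw (0:1)--++(120:1.8);
\draw (0:1)--++(240:1.8);
\draw (120:1)--++(0:1.8);
\draw (120:1)--++(240:1.8);
\draw (240:1)--++(0:1.8);
\draw (240:1)--++(120:1.8);
\fill (0:1) circle (0.04) node[above right] {$e_1$};
\fill (60:1) circle (0.04) node[above right] {$-e_3$};
\fill (120:1) circle (0.04) node[left] {$e_2$};
\fill (180:1) circle (0.04) node[left] {$-e_1$};
\fill (240:1) circle (0.04) node[left] {$e_3$};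
\fill (300:1) circle (0.04) node[below right] {$-e_2$};
\node at (30:0.58) {$\Delta_{12}$};
\node at (90:0.58) {$\Delta_{21}$};
\node at (150:0.58) {$\Delta_{23}$};
\node at (210:0.58) {$\Delta_{32}$};
\node at (270:0.58) {$\Delta_{31}$};
\node at (330:0.58) {$\Delta_{13}$};
\end{tikzpicture}
\caption{Six tropical lines in $\mathbb R^3/\mathbb R\mathbf 1$ with apices $\pm e_i$; each consists of three rays in the directions $e_1,e_2,e_3$, and some rays overlap. The lines with apices $-e_i$ supply the diagonals of the shaded hexagon, and those with apices $e_i$ supply its sides. The six triangles map to bounded cells of a tropical plane in $\mathbb R^9/\mathbb R\mathbf 1$.}\label{fig:hexagon}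
\end{figure}

\begin{proof}[Proof of Theorem~\ref{thm:plane}]
Label the nine columns $i,i^-,i^+$ for $i=1,2,3$, and let column $i^\pm$ be $\mp e_i$, so that its line has apex $\pm e_i$. Then
\[
\xi_i=z_i,\qquad \xi_{i^\pm}=\min(z_i\mp1,\,z_j,\,z_k)\qquad(\{i,j,k\}=\{1,2,3\}),
\]
and $L=L(\nu)$ is realizable of dimension two with underlying matroid $U_{3,9}$. For an ordered pair $j\ne k$ with third index $i$ let
\[
\Delta_{jk}=\{z:\ z_i\le z_k\le z_j\le z_i+1\},
\]
the triangle with vertices $0$, $e_j$ and $e_j+e_k=-e_i$. The six triangles subdivide the hexagon $\{\max_lz_l-\min_lz_l\le1\}$, a neighborhood of $0$, according to the order of the coordinates. Normalize $z_i=0$. The following table lists the rows in which each column is tight, in the interior of $\Delta_{jk}$ and in the relative interiors of its edges.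
\begin{center}
\begin{tabular}{l|cccccc}
 & $i^-$ & $j^-$ & $k^-$ & $i^+$ & $j^+$ & $k^+$\\ \hline
$0<z_k<z_j<1$ & $k$ & $i$ & $i$ & $i$ & $j$ & $k$\\
$0=z_k<z_j<1$ & $k$ & $i,k$ & $i$ & $i$ & $j$ & $k$\\
$0<z_k=z_j<1$ & $j,k$ & $i$ & $i$ & $i$ & $j$ & $k$\\
$0<z_k<z_j=1$ & $k$ & $i$ & $i$ & $i$ & $i,j$ & $k$
\end{tabular}
\end{center}
To verify it, note that in $\xi_{i^-}=\min(1,z_j,z_k)$ the term $z_k$ is minimal, tied with $z_j$ when $z_j=z_k$. In $\xi_{j^-}=\min(z_j+1,0,z_k)$ the term $z_i=0$ is minimal, tied with $z_k$ when $z_k=0$. In $\xi_{k^-}=\min(z_k+1,0,z_j)$ only $z_i=0$ is minimal, as $z_j>0$. In $\xi_{l^+}$ the term $z_l-1\le0$ is minimal, and it is negative, hence the only minimal term, except for $l=j$ and $z_j=1$, where it ties with $z_i=0<z_k$.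

So Lemma~\ref{lem:region} applies to each $\Delta_{jk}$: the image $\xi(\Delta_{jk})$ is a bounded $2$-cell of $L$, with components
\begin{equation}\label{eq:hexblocks}
A_i=\{i,i^+,j^-,k^-\},\qquad A_j=\{j,j^+\},\qquad A_k=\{k,k^+,i^-\}.
\end{equation}
The map $\xi$ is injective, so Lemma~\ref{lem:star} gives $H^2(L,\mathcal W^1)\ne0$.
\end{proof}

\subsection*{An octahedron in a tropical $3$-space}
In dimension three, Lemma~\ref{lem:simplicial} needs only one cell, and eight elements are enough.

\begin{proposition}\label{prop:octa}
There is a realizable tropical linear space $L\subset\mathbb R^8/\mathbb R\mathbf 1$ of dimension three with $H^2(L,\mathcal W^1)\ne0$.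
\end{proposition}

\begin{proof}
Let $r=4$, read indices modulo $4$, and label the columns $j,j'$, where column $j'$ has the entry $0$ in row $j$, the entry $1$ in the rows $j\pm1$ and the entry $3$ in row $j+2$. Thus
\[
\xi_{j'}=\min(z_j,\ z_{j-1}+1,\ z_{j+1}+1,\ z_{j+2}+3).
\]
Let $Q=\{z:|z_j-z_{j+1}|\le1\text{ for all }j\}$. In the coordinates $s_j=z_{j+1}-z_j$ this is $\{s\in[-1,1]^4:\sum_js_j=0\}$. A vertex of this slice of the cube lies on an edge of the cube, so three of its coordinates are $\pm1$, and then the fourth is an odd integer in $[-1,1]$. So the vertices are the six sign vectors with two entries $+1$. Each of the eight equations $s_j=\pm1$ holds at three of them, so $Q$ is an octahedron with these eight triangles as facets.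

On $Q$ we have $z_j-z_{j+2}\le2<3$, so column $j'$ is never tight in row $j+2$. In the interior of $Q$ it is tight in row $j$ only. The facets are given by $z_j-z_l=1$ with $l=j\pm1$. In the relative interior of such a facet all other inequalities $z_m-z_{m\pm1}\le1$ are strict, so the only new tight pair is column $j'$ in row $l$. By Lemma~\ref{lem:region}, $\rho=\xi(Q)$ is a bounded $3$-cell. By Lemma~\ref{lem:chart} the matroid of the facet has the components $U_{1,\{m,m'\}}$, $m\ne j,l$, and a component of rank two with the parallel classes $\{j\}$, $\{j'\}$, $\{l,l'\}$. By Lemma~\ref{lem:codim1} the facet lies in three $3$-cells of $L$. The class $\{l,l'\}$ gives $\rho$, and the other two cells have a one-element component, so they are unbounded by Lemma~\ref{lem:bounded}(b). Now apply Lemma~\ref{lem:simplicial}.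
\end{proof}

\section{Duality, parallel extension and the range of failure}\label{sec:failure}

The symmetry $d\leftrightarrow n-d-2$ in Theorem~\ref{thm:range} comes from matroid duality, so we use the parameters
\[
a=d,\qquad b=n-d-2,\qquad n=a+b+2 .
\]
The spaces $L(\nu)$ and $L(\nu^*)$ have different dimensions in general, but they have the same bounded cells, and $H^q(L,\mathcal W^p)$ depends on nothing else.

\begin{lemma}\label{lem:duality}
Let $n\ge2$, let $M$ be connected, and put $\nu^*(B)=\nu(E\setminus B)$. Then $\nu^*$ is a loopless valuated matroid, realizable if $\nu$ is, its tropical linear space has parameters $(b,a)$, and $H^q(L(\nu),\mathcal W^p)\cong H^q(L(\nu^*),\mathcal W^p)$ for all $p,q$.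
\end{lemma}

\begin{proof}
Taking complements turns \eqref{eq:exchange} for $(B_2,B_1)$ into \eqref{eq:exchange} for $(E\setminus B_1,E\setminus B_2)$. The underlying matroid $M^*$ is connected on $n\ge 2$ elements, hence loopless, and has rank $n-d-1=b+1$. If $\nu$ comes from a matrix, take a matrix whose rows span the orthogonal complement of its row space. After scaling one row, its maximal minors are, up to sign, the complementary minors of the first matrix, so it realizes $\nu^*$. From $\nu^*(B)+x_B=\nu(E\setminus B)-x_{E\setminus B}+x_E$ we see that the matroid of $\nu^*$ at $-x$ is $(M_x)^*$. So $x\mapsto-x$ maps $\Sigma(\nu)$ onto $\Sigma(\nu^*)$ cell by cell, and bounded cells to bounded cells. By Lemma~\ref{lem:bounded}(b) these are the bounded cells of $L(\nu)$ and of $L(\nu^*)$.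
\end{proof}

\begin{lemma}\label{lem:parallel}
If $L$ is realizable with parameters $(a,b)$, there is a realizable $L'$ with parameters $(a,b+1)$ and $H^q(L',\mathcal W^p)\cong H^q(L,\mathcal W^p)$ for all $p,q$.
\end{lemma}

\begin{proof}
Repeat column $n$ of a realizing matrix as column $n+1$, and let $\nu'$ be the new valuated matroid, with matroids $M'_y$, $y\in\mathbb R^{n+1}$. No basis contains both $n$ and $n+1$, and replacing one by the other does not change $\nu'$. If $y_{n+1}<y_n$, replacing $n+1$ by $n$ lowers $\nu'(B)-y_B$, so $n+1$ is a loop of $M'_y$. If $y_n<y_{n+1}$, then $n$ is a loop for the same reason. If $y=(x,x_n)$, the bases of $M'_y$ are the bases of $M_x$ and the sets $B-n+(n+1)$ for bases $B\ni n$ of $M_x$. So $M'_y$ and $M_x$ determine each other and one is loopless if and only if the other is. Hence the injective linear map $x\mapsto(x,x_n)$ takes $L$ onto $L(\nu')$ cell by cell.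
\end{proof}

\begin{proposition}\label{prop:failure}
If $2\le d\le n-4$ and either $n\ge9$ or $(d,n)=(3,8)$, there is a realizable $d$-dimensional $L\subset\mathbb R^n/\mathbb R\mathbf 1$ with $H^2(L,\mathcal W^1)\ne0$.
\end{proposition}

\begin{proof}
Call $(a,b)$ bad if such an $L$ exists. This $L$ has a bounded cell, so $M$ is connected by Lemma~\ref{lem:bounded}(b), and both lemmas apply: if $(a,b)$ is bad, so are $(b,a)$ and $(a,b+1)$, hence also $(a+1,b)$. Theorem~\ref{thm:plane} says that $(2,5)$ is bad and Proposition~\ref{prop:octa} that $(3,3)$ is bad. So $(2,b)$ with $b\ge5$, $(a,2)$ with $a\ge5$, and all $(a,b)$ with $a,b\ge3$ are bad. The hypothesis says $a,b\ge2$ and either $a+b\ge7$ or $(a,b)=(3,3)$, and these are the same pairs.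
\end{proof}

\section{The range of vanishing}\label{sec:vanishing}

It remains to prove the vanishing when $\min(a,b)\le1$ and when $(a,b)$ is one of $(2,2)$, $(2,3)$, $(3,2)$, $(2,4)$, $(4,2)$. If $n=1$, then $L$ is a point. If $n\ge2$ and $M$ is disconnected, there are no bounded cells and all groups $H^q(L,\mathcal W^p)$ vanish. So let $n\ge2$ and let $M$ be connected.

\begin{lemma}\label{lem:dimbound}
Every bounded cell of $L$ has dimension at most $\min(a,b)$.
\end{lemma}

\begin{proof}
The matroid of a bounded $q$-cell has $q+1$ components $A$, each with at least two elements. Such a component contains a circuit and no loop, so its rank is between $1$ and $|A|-1$. Summing over the components gives $q+1\le d+1\le n-(q+1)$.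
\end{proof}

\begin{lemma}\label{lem:W0}
$H^q(L,\mathcal W^0)=0$ for $q\ge1$.
\end{lemma}

\begin{proof}
We identify the cochain complex with the relative cellular chain complex of the ball $P_M$, of dimension $n-1$, and its boundary. By Lemma~\ref{lem:bounded}(b),(c), $\sigma\mapsto P_\sigma=P_{M_\sigma}$ is an inclusion-reversing bijection from the bounded cells of $L$ to the cells of the subdivision not contained in $\partial P_M$. It remains to compare dimensions and signs. Identify $V$ with the Euclidean space $\{u:\sum_iu_i=0\}$ and fix an orientation $\Omega$ of it. The space $T(P_\sigma)$ is spanned by the differences $e_B-e_{B'}$ of bases of $M_\sigma$, so by \eqref{eq:span} and Lemma~\ref{lem:local}(b) it is the orthogonal complement of $T(\sigma)$. Thus $\dim P_\sigma=n-1-\dim\sigma$, and we orient $P_\sigma$ by $\operatorname{or}(\sigma)\wedge\operatorname{or}(P_\sigma)=\Omega$; such equalities hold up to positive factors.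

Let $\tau$ be a facet of $\sigma$, and let $u\in T(\sigma)\cap T(\tau)^\perp$ point from $\tau$ into $\sigma$. By Lemma~\ref{lem:local}(a), $M_\sigma=(M_\tau)_u$, so $P_\sigma$ is the facet of $P_\tau$ on which $u\in T(P_\tau)$ is maximal, and $u$ points out of $P_\tau$ across $P_\sigma$. Therefore
\begin{align*}
\Omega&=\operatorname{or}(\sigma)\wedge\operatorname{or}(P_\sigma)=-[\tau:\sigma]\;u\wedge\operatorname{or}(\tau)\wedge\operatorname{or}(P_\sigma),\\
\Omega&=\operatorname{or}(\tau)\wedge\operatorname{or}(P_\tau)=(-1)^{\dim\tau}[P_\sigma:P_\tau]\;u\wedge\operatorname{or}(\tau)\wedge\operatorname{or}(P_\sigma),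
\end{align*}
and $[\tau:\sigma]=(-1)^{\dim\tau+1}[P_\sigma:P_\tau]$. The two differentials agree up to a sign that depends only on the degree, so $H^q(L,\mathcal W^0)\cong H_{n-1-q}(P_M,\partial P_M;\mathbb R)$, which is zero for $q\ge1$.
\end{proof}

By \eqref{eq:below} and Lemmas~\ref{lem:dimbound} and~\ref{lem:W0}, a group $H^q(L,\mathcal W^p)$ with $p\ne q$ can be nonzero only if $1\le p<q\le\min(a,b)$. This settles the case $\min(a,b)\le1$. In the five remaining cases $\min(a,b)=2$ and $n\le8$, so only $H^2(L,\mathcal W^1)$ is in question, and by Lemma~\ref{lem:duality} we may assume $d=2$. Together with Proposition~\ref{prop:failure}, the following result therefore completes the proof of Theorem~\ref{thm:range}.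

\begin{proposition}\label{prop:planes}
If $d=2$ and $n\le8$, then $H^2(L,\mathcal W^1)=0$.
\end{proposition}

By Lemma~\ref{lem:dual} we must show that a balanced family $f$ is zero. Let $S$ be the set of bounded $2$-cells with $f_\sigma\ne0$. The idea is the peeling argument of Section~\ref{sec:intro}: $f_\sigma$ must vanish along an edge that $\sigma$ shares with no other cell of $S$. We do not know the shapes of the cells, so we record the possible edges of a cell combinatorially, and use the sizes of the components to show that many edges cannot be shared.

\subsection*{Labels of edges}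
A bounded $2$-cell $\sigma$ has $M_\sigma=U_{1,A}\oplus U_{1,B}\oplus U_{1,C}$ with $|A|,|B|,|C|\ge2$. We call $A,B,C$ its \emph{blocks} and $\{A,B,C\}$ its \emph{type}. The plane $T(\sigma)$ is spanned by $e_A,e_B,e_C$ with the single relation $e_A+e_B+e_C=0$. An edge $\varepsilon$ of $\sigma$ has $M_\varepsilon=U_{1,X}\oplus N$ with $N$ connected of rank two, and $T(\varepsilon)=\mathbb Re_X$. By Lemma~\ref{lem:codim1}, $X$ is a block of $\sigma$, the cell $\sigma$ corresponds to a parallel class $Y$ of $N$ which is another block, and $\sigma$ lies on the side of $\varepsilon$ into which $e_Y$ points. We say that $\varepsilon$ has the \emph{label} $(X;Y)$ in $\sigma$, or that it is an $X$-edge. The label determines the outward normal, so by convexity $\sigma$ has at most one edge with each of the six labels. Let $\ell_{XY}\ge0$ be its length in multiples of $e_X$, and $\ell_{XY}=0$ if there is no such edge.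

Take coordinates $e_A=(1,0)$, $e_B=(0,1)$, $e_C=(-1,-1)$ and run through $\partial\sigma$ counterclockwise, with $\sigma$ on the left. Since $\det(e_A,e_B)=\det(e_B,e_C)=\det(e_C,e_A)=1$, the edges labeled $(A;B)$, $(B;C)$, $(C;A)$ are traversed in the directions $e_A,e_B,e_C$, and those labeled $(A;C)$, $(B;A)$, $(C;B)$ in the directions $-e_A,-e_B,-e_C$. The edge vectors add up to zero, and the only relation among $e_A,e_B,e_C$ has equal coefficients, so
\begin{equation}\label{eq:closing}
\ell_{AB}-\ell_{AC}=\ell_{BC}-\ell_{BA}=\ell_{CA}-\ell_{CB}.
\end{equation}

Let $Z$ be the third block of $\sigma$, besides $X$ and $Y$. Call the label $(X;Y)$ \emph{blocked} if $S$ contains no cell of type $\{X,P,E\setminus(X\cup P)\}$ with $P\subset Z$ and $2\le|P|<|Z|$. If $|Z|=2$, the label is blocked.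

\begin{lemma}\label{lem:rule}
If $\sigma$ has an edge with a blocked label $(X;Y)$, then $f_\sigma(e_X)=0$.
\end{lemma}

\begin{proof}
Let $\varepsilon$ be the edge and suppose $f_\sigma(e_X)\ne0$. By \eqref{eq:balanced} another cell $\sigma'\in S$ contains $\varepsilon$. It corresponds to a class $P\ne Y$ of $N$, whose ground set is $Y\cup Z$, and it has type $\{X,P,E\setminus(X\cup P)\}$. Here $P\subseteq Z$, and $P\neq Z$ because $N$ has at least three classes, and $|P|\ge2$ because $\sigma'$ is bounded. So the label is not blocked.
\end{proof}

\begin{lemma}\label{lem:claim}
Let $\sigma$ have type $\{A,B,C\}$. Suppose that $(C;A)$ and $(C;B)$ are blocked, and that either $(A;C),(B;C)$ are both blocked or $(A;B),(B;A)$ are both blocked. Then $f_\sigma=0$.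
\end{lemma}

\begin{proof}
A polygon has edges in at least two directions. Suppose first $f_\sigma(e_C)\ne0$. By Lemma~\ref{lem:rule} there are no $C$-edges, so \eqref{eq:closing} gives $\ell_{AB}=\ell_{AC}$ and $\ell_{BC}=\ell_{BA}$, and both numbers are positive: $\sigma$ is a parallelogram carrying all four $A$- and $B$-labels. Under either hypothesis one $A$-label and one $B$-label are blocked, so $f_\sigma(e_A)=f_\sigma(e_B)=0$ and $f_\sigma(e_C)=0$, a contradiction.

So $f_\sigma(e_C)=0$ and $f_\sigma(e_A)=-f_\sigma(e_B)$. If this number were nonzero, no edge could carry a blocked $A$- or $B$-label. Under the first hypothesis $\ell_{AC}=\ell_{BC}=0$, and \eqref{eq:closing} gives $\ell_{AB}=-\ell_{BA}$. Under the second $\ell_{AB}=\ell_{BA}=0$, and \eqref{eq:closing} gives $-\ell_{AC}=\ell_{BC}$. Lengths are nonnegative, so in both cases $\sigma$ would have only $C$-edges, which is impossible.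
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:planes}]
The block sizes are at least $2$ and add up to $n\le8$, so they are $(2,2,c)$ with $2\le c\le4$, or $(3,3,2)$.

Let $|A|=|B|=2$. For the labels $(C;A)$, $(C;B)$, $(A;C)$, $(B;C)$ the third block is $A$ or $B$, so they are blocked, and $f_\sigma=0$ by Lemma~\ref{lem:claim}. Thus $S$ contains no cell with two blocks of size two.

Let $|A|=|B|=3$ and $|C|=2$. The labels $(A;B)$ and $(B;A)$ have the third block $C$ and are blocked. For $(C;A)$ and $(C;B)$ the third block has three elements, so $|P|=2$, and the required cell of $S$ would have the two blocks $C$ and $P$ of size two. There is none, so these labels are blocked as well, and $f_\sigma=0$ by Lemma~\ref{lem:claim}. Hence $S=\emptyset$.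
\end{proof}

\begin{remark}\label{rem:nine}
The bound $n\le 8$ enters only through the list of block sizes. For $n=9$ the sizes $(2,3,4)$ become available, and all six triangles in the proof of Theorem~\ref{thm:plane} have these sizes, see \eqref{eq:hexblocks}. By the table there, the edge $z_k=0$ of $\Delta_{jk}$ has the parallel classes $A_k$, $\{i,i^+,k^-\}$, $\{j^-\}$ and the label $(A_j;A_k)$; the class $P=\{i,i^+,k^-\}\subset A_i$ gives the neighbor $\Delta_{ji}$. The edge $z_k=z_j$ has the classes $A_j$, $\{k,k^+\}$, $\{i^-\}$ and the label $(A_i;A_j)$; the class $P=\{k,k^+\}\subset A_k$ gives the neighbor $\Delta_{kj}$. The outer edge has the classes $A_i$, $\{j\}$, $\{j^+\}$ and the blocked label $(A_k;A_i)$, in accordance with $\varphi=0$ along it.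
\end{remark}

\section{Compact supports}\label{sec:compact}

There are no cells of dimension $q>d$, and \eqref{eq:below} covers the case $q<p$, in particular $p=d$. Two statements of Theorem~\ref{thm:compact} remain: the case $p=0$, $q<d$ (Proposition~\ref{prop:p0}) and the case $p=q=1$, $d\ge2$ (Proposition~\ref{prop:p1}). For $d\le2$ the pairs with $p\le q<d$ are among $(0,0)$, $(0,1)$, $(1,1)$, so these two propositions prove the whole theorem.

\subsection*{Constant coefficients}
For $p=0$ the complex $C_c^\bullet(L,\mathcal W^0)$ computes the topological cohomology with compact supports $H^\bullet_c(L;\mathbb R)$; one sees this by filtering $L$ by its skeleta, since a relatively open $k$-cell is homeomorphic to $\mathbb R^k$. We use three standard facts for locally compact spaces: $H^q_c(Y\times\mathbb R)\cong H_c^{q-1}(Y)$; $H^\bullet_c(Y\times[0,\infty))=0$; and for a closed subset $Z\subseteq Y$ there is an exact sequence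
\begin{equation}\label{eq:les}
\cdots\to H_c^{q-1}(Z)\to H^q_c(Y\setminus Z)\to H^q_c(Y)\to H^q_c(Z)\to\cdots .
\end{equation}
We argue by deletion and contraction of an element $e$: forgetting the coordinate $x_e$ maps $L$ onto the space of the deletion, and the fibers are points, or half-lines over the space of the contraction. For example, let $\nu=0$ on $U_{2,3}$ and $e=3$. Then $L$ is the union of the graph $x_3=\min(x_1,x_2)$ over the line $\mathbb R^2/\mathbb R\mathbf 1$ and the half-line $x_1=x_2\le x_3$ over the point $x_1=x_2$.

\begin{proposition}\label{prop:p0}
$H^q_c(L;\mathbb R)=0$ for $q<d$.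
\end{proposition}

\begin{proof}
We use induction on $n$; for $n=1$ we have $d=0$ and nothing to prove. Let $n\ge2$, fix $e\in E$, write $x=(y,t)$ with $t=x_e$, and let $V'=\mathbb R^{E-e}/\mathbb R\mathbf 1$. Define $(\nu/e)(B')=\nu(B'+e)$ for $B'\subseteq E-e$ and, if $e$ is not a coloop of $M$, let $\nu\setminus e$ be the restriction of $\nu$ to the sets avoiding $e$. Both are valuated matroids on $E-e$, because the exchange in \eqref{eq:exchange} preserves the property of containing or avoiding $e$. Their underlying matroids are $M/e$ and $M\setminus e$, and we denote their matroids at $y$ by $(M/e)_y$ and $(M\setminus e)_y$.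

\emph{Case 1: $e$ is a coloop of $M$.} Then $M/e=M\setminus e$ is loopless of rank $d\geq1$, and $M_x=U_{1,\{e\}}\oplus(M/e)_y$. So $L\cong L(\nu/e)\times\mathbb R$ with $\dim L(\nu/e)=d-1$, and $H_c^q(L)\cong H_c^{q-1}(L(\nu/e))=0$ for $q<d$.

\emph{Case 2: $e$ is not a coloop of $M$.} It is not a loop either, so
\[
\alpha(y)=\min_{B\not\ni e}\bigl(\nu(B)-y_B\bigr),\qquad\beta(y)=\min_{B\ni e}\bigl(\nu(B)-y_{B-e}\bigr),\qquad h=\beta-\alpha
\]
are finite continuous functions, and $h(y+c\mathbf 1)=h(y)+c$. Hence $(y,t)\mapsto(y,t-h(y))$ is a homeomorphism $V\to V'\times\mathbb R$. The minimum of $\nu(B)-x_B$ is $\alpha(y)$ over the sets avoiding $e$ and $\beta(y)-t$ over those containing $e$. If $t<h(y)$, then $e$ is a loop of $M_x$. If $t>h(y)$, then $M_x=U_{1,\{e\}}\oplus(M/e)_y$. If $t=h(y)$, then $e$ is neither a loop nor a coloop of $M_x$, and $M_x\setminus e=(M\setminus e)_y$, $M_x/e=(M/e)_y$.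

Let $L_0=L(\nu\setminus e)$, a tropical linear space of dimension $d$, and $D=\{y\in V':(M/e)_y\text{ is loopless}\}$. Then $D$ is empty if $M/e$ has a loop, and otherwise $D=L(\nu/e)$ has dimension $d-1$. At $x=(y,h(y))$, the loops of $M_x$ are the loops of $M_x\setminus e$, and they are loops of $M_x/e$. So $x\in L$ if and only if $y\in L_0$, and $D\subseteq L_0$. Under the homeomorphism above,
\[
L\ \cong\ \bigl(L_0\times\{0\}\bigr)\cup\bigl(D\times[0,\infty)\bigr).
\]
The closed subset $D\times[0,\infty)$ has no cohomology with compact supports, and its complement is $L_0\setminus D$. So \eqref{eq:les} gives $H^q_c(L)\cong H^q_c(L_0\setminus D)$ and an exact sequence $H^{q-1}_c(D)\to H^q_c(L_0\setminus D)\to H^q_c(L_0)$. For $q<d$ the outer terms vanish by induction.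
\end{proof}

\subsection*{The group $H^1_c(L,\mathcal W^1)$}
A cocycle in $C^1_c(L,\mathcal W^1)$ is a vector along each edge, bounded or not. We integrate it to a displacement $u(v)\in V$ of each vertex $v$, such that the two ends of a bounded edge move relative to each other along the edge, and the endpoint of a ray moves along the ray. A vertex need not lie on any ray, so we treat one coordinate difference $u_i-u_j$ at a time and look for a path from the vertex to infinity along which this difference cannot change.

\begin{proposition}\label{prop:p1}
If $d\ge2$, then $H^1_c(L,\mathcal W^1)=0$.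
\end{proposition}

\begin{proof}
Let $w\in C^1_c(L,\mathcal W^1)$ with $\delta w=0$; we show $w=0$. The inclusions $T(\sigma)\subseteq V$ make $w$ a cocycle with coefficients in the constant sheaf $V$. Since $1<d$, Proposition~\ref{prop:p0} gives $H^1_c(L;V)=0$, so $w=\delta u$ for a function $u$ from the vertices of $L$ to $V$. If $L$ has no vertex, $w=0$. Otherwise $L$ has a bounded cell, so $M$ is connected and no cell contains a line, by Lemma~\ref{lem:bounded}. A polyhedron without lines has a vertex, its $1$-skeleton is connected, and if it is unbounded then one of its edges is a ray.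

Fix $i\ne j$ and let $L_{ij}$ be the set of $x\in L$ such that $i$ and $j$ lie in the same component of $M_x$. By Lemma~\ref{lem:local}(b), the relative interior of a cell $\sigma$ lies in $L_{ij}$ if and only if the linear form $x_i-x_j$ vanishes on $T(\sigma)$. This property passes to faces and holds for vertices, so $L_{ij}$ is a subcomplex containing all vertices of $L$.

We claim that no connected component $K$ of $L_{ij}$ is compact. Otherwise let $x\in K$ maximize $g(x)=\sum_k(x_k-x_i)$ on $K$. The elements $i,j$ lie in the same component of $(M_x)^*$, hence in a cocircuit $C$ of $M_x$. The hyperplane $H=E\setminus C$ has rank $d\ge1$, so it is nonempty. By Lemma~\ref{lem:local}(a), for small $t>0$ we have $M_{x+te_H}=M_x|H\oplus U_{1,C}$, which is loopless and has $i,j$ in one component. So $x+te_H\in K$. But $i\notin H$ gives $g(x+te_H)=g(x)+t|H|>g(x)$, a contradiction.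

Let $v$ be a vertex and $K$ its component in $L_{ij}$. Then $K$ is a finite union of cells, one of which is unbounded, so $K$ contains an edge that is a ray. The $1$-skeleton of $K$ is connected, because two cells that meet share a vertex. If $\varepsilon\subseteq K$ is a bounded edge with ends $v',v''$, then $u(v')-u(v'')=\pm w_\varepsilon\in T(\varepsilon)$, so $u_i-u_j$ takes the same value at $v'$ and $v''$. If $\varepsilon\subseteq K$ is a ray with endpoint $v'$, then $u(v')=\pm w_\varepsilon\in T(\varepsilon)$, so $u_i-u_j$ vanishes at $v'$. Following a path of edges from $v$ to a ray gives $(u_i-u_j)(v)=0$. This holds for all $v$ and all $i\neq j$, so $u=0$ in $V$ and $w=0$.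
\end{proof}

The hypothesis $d\ge2$ is needed for the existence of $u$. For $d=1$ we have $H^1_c(L,\mathcal W^1)=C^1_c(L,\mathcal W^1)\ne0$, which lies in the degree $q=d$ that the conjecture allows.

\begin{thebibliography}{9}

\bibitem{UiO}
\emph{UiO 8 Department of Mathematics},
\texttt{https://www.duo.uio.no/\allowbreak bitstream/\allowbreak handle/\allowbreak 10852/\allowbreak 69428/\allowbreak Master\_Edvard\_Aksnes\_web.pdf\allowbreak ?isAllowed=y\allowbreak\&sequence=1}

\end{thebibliography}
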